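\title{Observability of the heat equation with a potential in $L^\infty(0,T;L^q)$, $q>N/2$}

\begin{abstract}
Let $\Omega\subset\mathbb R^N$, $N\ge3$, be a smooth bounded domain. We prove that the backward heat equation $\partial_tz+\Delta z+Vz=0$ with Dirichlet boundary condition and potential $V\in L^\infty(0,T;L^q(\Omega))$, $q>N/2$, is observable from every non-empty open subset of $\Omega$ in every time $T>0$, with an explicit dependence of the constant on $T$ and on the norm of $V$. The tool is a Carleman estimate from $L^2_tL^p_x$ to $L^2_tL^{p'}_x$, $\frac1p-\frac1{p'}=\frac1q$. It is derived from an $L^2$ Carleman estimate on the double of $\Omega$ by freezing coefficients on small space-time boxes, the Stein--Tomas theorem, and a duality argument.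
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the result}

Let $N\ge3$, let $\Omega\subset\mathbb R^N$ be a smooth bounded domain, let $\omega\subset\Omega$ be a non-empty open set, and let $T>0$. For a real potential $V=V(x,t)$ consider the heat equation solved backward in time from a final datum,
\begin{equation}\label{eq:system}
\begin{cases}
\partial_tz+\Delta z+Vz=0 & \text{in }\Omega\times(0,T),\\
z=0 & \text{on }\partial\Omega\times(0,T),\\
z(T)=z_T\in L^2(\Omega).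
\end{cases}
\end{equation}
The system is \emph{observable from $\omega$} if there is a constant $C_{\mathrm{obs}}$ such that for all $z_T\in L^2(\Omega)$ the solution satisfies
\begin{equation}\label{eq:obs}
\int_\Omega|z(x,0)|^2\,dx\le C_{\mathrm{obs}}\iint_{\omega\times(0,T)}|z(x,t)|^2\,dx\,dt .
\end{equation}

Inequality \eqref{eq:obs} is a quantitative form of unique continuation: a solution that vanishes on $\omega\times(0,T)$ vanishes at $t=0$. For $\omega=\Omega$ it follows from the energy estimate (Lemma~\ref{lem:energy}). For small $\omega$ it contains spatial information. If $V$ does not depend on $t$ and $u\in H^1_0(\Omega)$ satisfies $-\Delta u-Vu=\nu u$, then $z=e^{\nu t}u$ solves \eqref{eq:system}, and \eqref{eq:obs} reads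
\[
\|u\|_{L^2(\Omega)}^2\le C_{\mathrm{obs}}\int_0^Te^{2\nu t}\,dt\;\|u\|_{L^2(\omega)}^2 ,
\]
so no eigenfunction of $-\Delta-V$ vanishes on $\omega$.

Observability from every open set $\omega$ holds when $V\in L^\infty(\Omega\times(0,T))$, and this has been extended to $V\in L^\infty(0,T;L^{2N/3}(\Omega))$. The case $V\in L^\infty(0,T;L^{N/2+\epsilon}(\Omega))$ with $\epsilon>0$ is posed as an open problem in \cite{source}: is \eqref{eq:system} observable for every $\epsilon>0$, every such $V$, every non-empty open $\omega$ and every $T>0$?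

The exponent $N/2$ comes from scaling. If $z$ solves the equation with potential $V$, then $z(rx,r^2t)$ solves it with potential $r^2V(rx,r^2t)$, whose $L^\infty_tL^q_x$ norm is $r^{2-N/q}$ times that of $V$. For $q>N/2$ the potential is small at small scales, so it is a lower-order perturbation of the heat operator, and one expects the answer to be the same as for bounded potentials. Below $N/2$ even the energy method breaks down. Suppose $0\in\Omega$ and let $V=c|x|^{-2}$, which lies in $L^q(\Omega)$ for all $q<N/2$. Fix $u\in C_c^\infty(\mathbb R^N\setminus\{0\})$, $u\ne0$, and $c$ with $c\int|x|^{-2}u^2>\int|\nabla u|^2$. The functions $u_r=r^{-N/2}u(\cdot/r)$ have constant $L^2$ norm, while $\int(|\nabla u_r|^2-Vu_r^2)$ is $r^{-2}$ times a negative number; so the quadratic form of $-\Delta-V$ is not bounded below.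

We prove that the answer to the question is yes.

\begin{theorem}\label{thm:main}
Let $N/2<q<\infty$ and $\kappa:=\frac N{2q}\in(0,1)$. Let $V\in L^\infty(0,T;L^q(\Omega))$ and $M:=\|V\|_{L^\infty(0,T;L^q(\Omega))}$. Then \eqref{eq:system} is observable from every non-empty open set $\omega\subset\Omega$ for every $T>0$, and one may take
\[
C_{\mathrm{obs}}=\exp\Big(C\Big(1+\frac1T+M^{\frac2{3(1-\kappa)}}\Big)\Big),\qquad C=C(\Omega,\omega,q).
\]
\end{theorem}

The question is the case $q=\frac N2+\epsilon$. Nothing is claimed for the endpoint $q=N/2$.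

\subsection{The method}

A Carleman estimate is an inequality for $w=e^\psi z$, where the weight $\psi$ is proportional to a large parameter $\sigma$. It bounds $w$, multiplied by a positive power of $\sigma$, in terms of $Pw:=e^\psi(\partial_t+\Delta)z$ and of $w$ on $\omega\times(0,T)$. For a solution of \eqref{eq:system} we have $Pw=-Vw$, and observability follows once this term is absorbed by the left-hand side for large $\sigma$.

The $L^2$ Carleman estimate (Proposition~\ref{prop:L2}) bounds $\sigma^{3/2}w$ and $\sigma^{1/2}\nabla w$ in $L^2$ by $Pw$ in $L^2$. To use it one measures $Vw$ in $L^2$, so the whole loss of integrability caused by $V$ must be recovered from derivatives of $w$, each of which costs a power of $\sigma$; the count closes for $q>2N/3$ (Remark~\ref{rem:2N3}). We split the loss symmetrically instead. Put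
\begin{equation}\label{eq:p}
p=\frac{2q}{q+1},\qquad p'=\frac{2q}{q-1},\qquad\text{so that}\qquad \frac1p=\frac12+\frac\kappa N,\quad\frac1{p'}=\frac12-\frac\kappa N,\quad\frac1p-\frac1{p'}=\frac1q .
\end{equation}
Then $p,p'$ are conjugate, $1<p<2<p'<\frac{2N}{N-2}$, and H\"older's inequality gives
\begin{equation}\label{eq:holder}
\|Vw\|_{L^2L^p}\le\|V\|_{L^\infty L^q}\|w\|_{L^2L^{p'}},
\end{equation}
where $L^aL^b$ stands for $L^a_t(L^b_x)$. Our main estimate (Theorem~\ref{thm:Lp}) bounds $\sigma^{\frac32-\frac34\kappa}w$ in $L^2L^{p'}$ by $\sigma^{\frac34\kappa}Pw$ in $L^2L^p$. The net gain is $\sigma^{\frac32(1-\kappa)}$. It is a positive power exactly when $q>N/2$, and it beats $M$ when $\sigma\gg M^{2/(3(1-\kappa))}$, which explains the exponent in Theorem~\ref{thm:main}.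

The gain is already visible when $\psi$ is linear and $P$ has constant coefficients; Section~\ref{sec:model} treats this model with the Fourier transform and the Stein--Tomas theorem. The rest of the paper transfers the model estimate to $\Omega$. After standard reductions (Section~\ref{sec:reductions}) we remove the boundary by reflecting $z$ to the double of $\Omega$, a closed manifold with a Lipschitz metric (Section~\ref{sec:double}), and prove the $L^2$ estimate there (Section~\ref{sec:L2}). On boxes of size $\sigma^{-1/2}$ in space and $\sigma^{-3/2}$ in time, $P$ has constant coefficients up to errors of exactly the size that the $L^2$ estimate controls (Section~\ref{sec:boxes}). A duality argument makes the $L^2$ estimate compatible with a source in $L^p$ (Section~\ref{sec:Lp}), and Section~\ref{sec:proof} absorbs the potential. The hypothesis $\kappa<1$ enters three times: in the energy inequality \eqref{eq:form}, in the integrability of the time kernels in Lemma~\ref{lem:box}, and in the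 final absorption.

\subsection*{Conventions}
Functions are real valued, except in Section~\ref{sec:model}. We write $\|\cdot\|_b$ for the $L^b$ norm in $x$ and sum over repeated indices. The letter $C$ denotes constants that depend only on $\Omega,\omega,q$ and on auxiliary objects fixed in terms of them; it never depends on $T$, on $V$ or on the large parameter. A further dependence is shown by a subscript.

\section{The constant-coefficient model}\label{sec:model}

\subsection{A linear weight on a short time interval}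

On $\mathbb R^N\times\mathbb R$ take $\psi=A\cdot x+bt$ with $A\in\mathbb R^N$, $b\in\mathbb R$. Then
\[
e^\psi(\partial_t+\Delta)e^{-\psi}=\partial_t-2A\cdot\nabla+\Delta+\mu,\qquad\mu=|A|^2-b .
\]
The drift disappears in a moving frame: $\tilde u(x,t)=u(x-2At,t)$ satisfies $\partial_t\tilde u=(\partial_tu-2A\cdot\nabla u)(x-2At,t)$, and $u\mapsto\tilde u$ preserves every norm $L^aL^b$. The model is therefore
\begin{equation}\label{eq:model}
\partial_tu+\Delta u+\mu u=G,\qquad u\text{ and }G\text{ vanishing for }t\notin I,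
\end{equation}
with $I$ a compact interval. In the application $|A|$ is of order $\sigma$, $|\mu|$ is at most of order $\sigma^2$, and $|I|$ is of order $\sigma^{-3/2}$.

Let $\hat f(\xi)=\int e^{-ix\cdot\xi}f(x)\,dx$. At a fixed frequency $\xi$, \eqref{eq:model} is the scalar equation $y'=my+\gamma$ with $m=|\xi|^2-\mu$, $y=\hat u(\cdot,\xi)$, $\gamma=\hat G(\cdot,\xi)$. Since $y$ vanishes on both sides of $I$, we may integrate from either end, and we choose the end that produces a decaying exponential: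
\begin{equation}\label{eq:ode}
y(t)=-\int_t^\infty e^{-|m|(t'-t)}\gamma(t')\,dt'\quad(m\ge0),\qquad y(t)=\int_{-\infty}^te^{-|m|(t-t')}\gamma(t')\,dt'\quad(m<0).
\end{equation}
By Young's inequality $\|y\|_{L^2(I)}\le\min\{|I|,|m|^{-1}\}\|\gamma\|_{L^2(I)}$. Away from the sphere $|\xi|^2=\mu$ the equation is elliptic; near the sphere the only gain is the length of $I$.

Let $\Pi_+,\Pi_-$ be the Fourier projections onto $\{|\xi|^2\ge\mu\}$ and $\{|\xi|^2<\mu\}$, and for $\tau>0$ let $S(\tau)$ be the Fourier multiplier with symbol $e^{-\tau||\xi|^2-\mu|}$. Formula \eqref{eq:ode} says that for $t\in I$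
\begin{equation}\label{eq:duhamel}
u(t)=-\int_{t'\in I,\;t'>t}S(t'-t)\Pi_+G(t')\,dt'+\int_{t'\in I,\;t'<t}S(t-t')\Pi_-G(t')\,dt' .
\end{equation}

The case $\mu\le0$ can be finished by hand. Then $\Pi_-=0$ and $S(\tau)=e^{\tau\mu}e^{\tau\Delta}$ is convolution with $e^{\tau\mu}$ times the Gaussian $(4\pi\tau)^{-N/2}e^{-|x|^2/4\tau}$, whose norm in $L^{q/(q-1)}$ is $C\tau^{-N/2q}=C\tau^{-\kappa}$. By Young's inequality in $x$, $\|S(\tau)\|_{L^p\to L^{p'}}\le C\tau^{-\kappa}$, and by Young's inequality in $t$,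
\[
\|u\|_{L^2L^{p'}}\le C\int_0^{|I|}\tau^{-\kappa}\,d\tau\;\|G\|_{L^2L^p}\le C|I|^{1-\kappa}\|G\|_{L^2L^p}.
\]
If $G=-Vu$, then \eqref{eq:holder} gives $\|u\|_{L^2L^{p'}}\le CM|I|^{1-\kappa}\|u\|_{L^2L^{p'}}$: the potential is absorbed as soon as $M|I|^{1-\kappa}$ is small. With $|I|\approx\sigma^{-3/2}$ the factor $|I|^{1-\kappa}$ is the gain $\sigma^{-\frac32(1-\kappa)}$ announced above.

\subsection{Bounds uniform in $\mu$}

A Carleman weight produces large positive $\mu$, and then the symbol of $S(\tau)$ concentrates near a large sphere. The next lemma says that $S(\tau)\Pi_\pm$ is nevertheless as good as the heat semigroup. It rests on the Stein--Tomas restriction theorem: \emph{if $1\le p\le\frac{2(N+1)}{N+3}$, then $\|\hat f\|_{L^2(S^{N-1})}\le C\|f\|_p$ for all Schwartz functions $f$ on $\mathbb R^N$.} For $r>0$ let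
\[
E_rf(x)=(2\pi)^{-N}\int_{|\xi|=r}e^{ix\cdot\xi}\hat f(\xi)\,dS_r(\xi),
\]
with $dS_r$ the surface measure. Since $\int E_1f\,\bar h\,dx=(2\pi)^{-N}\int_{S^{N-1}}\hat f\,\overline{\hat h}\,dS_1$, the theorem gives $|\int E_1f\,\bar h|\le C\|f\|_p\|h\|_p$, that is, $\|E_1f\|_{p'}\le C\|f\|_p$.

\begin{lemma}\label{lem:S}
There is $C=C(N,q)$ such that for all $\mu\in\mathbb R$ and $\tau>0$
\[
\|S(\tau)\Pi_\pm\|_{L^p\to L^{p'}}\le C\tau^{-\kappa},\qquad\|S(\tau)\Pi_\pm\|_{L^2\to L^{p'}}\le C\tau^{-\kappa/2}.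
\]
\end{lemma}

\begin{proof}
Let first $\frac N2<q\le\frac{N+1}2$; by \eqref{eq:p} this means $p\le\frac{2(N+1)}{N+3}$. The Fourier transform of $f(\cdot/r)$ is $r^N\hat f(r\,\cdot)$, so $E_rf(x)=r^{-1}\big(E_1[f(\cdot/r)]\big)(rx)$ and
\[
\|E_r\|_{L^p\to L^{p'}}\le Cr^{-1+N/p-N/p'}=Cr^{2\kappa-1}.
\]
In polar coordinates $S(\tau)\Pi_\pm f=\int e^{-\tau|r^2-\mu|}E_rf\,dr$, the integral being over $r^2\ge\mu$ or $r^2<\mu$. With $a=r^2$,
\[
\|S(\tau)\Pi_\pm\|_{L^p\to L^{p'}}\le\frac C2\int_0^\infty e^{-\tau|a-\mu|}a^{\kappa-1}\,da\le\frac C2\Big(\int_0^{1/\tau}a^{\kappa-1}\,da+\tau^{1-\kappa}\int_{\mathbb R}e^{-\tau|a-\mu|}\,da\Big)=\frac C2\Big(\frac1\kappa+2\Big)\tau^{-\kappa},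
\]
where we used $a^{\kappa-1}\le\tau^{1-\kappa}$ for $a\ge1/\tau$.

For $q\ge\frac{N+1}2$ we apply the Riesz--Thorin theorem between the case $q_0=\frac{N+1}2$, with exponents $p_0,p_0'$ and $\kappa_0=\frac N{N+1}$, and the bound $\|S(\tau)\Pi_\pm\|_{L^2\to L^2}\le1$. Since $\frac1p-\frac12=\frac1{2q}$ and $\frac1{p_0}-\frac12=\frac1{2q_0}$, the interpolation parameter is $\vartheta=q_0/q$, and the resulting bound is $C\tau^{-\vartheta\kappa_0}=C\tau^{-\kappa}$.

For the second bound, $\|S(\tau)\Pi_\pm f\|_2^2=\int S(2\tau)\Pi_\pm f\,\bar f\le C\tau^{-\kappa}\|f\|_p^2$ by the first one. So $S(\tau)\Pi_\pm$ maps $L^p$ to $L^2$ with norm at most $C\tau^{-\kappa/2}$, and since its symbol is real, duality gives the claim.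
\end{proof}

\begin{remark}[The curvature of the sphere is used]\label{rem:curv}
The $L^1\to L^\infty$ norm of $S(\tau)\Pi_+$ is $(2\pi)^{-N}$ times the integral of its symbol, which is of order $\mu^{N/2-1}\tau^{-1}$ when $\mu\tau\ge1$. Interpolating this with the $L^2$ bound gives only $(\mu^{N/2-1}\tau^{-1})^{1/q}$ from $L^p$ to $L^{p'}$. For $\mu=\sigma^2$ its integral over $0<\tau<\sigma^{-3/2}$ is of order $\sigma^{\frac{2N-1}{2q}-\frac32}$, a negative power only for $q>\frac{2N-1}3$, and $\frac{2N-1}3>\frac N2$ for $N\ge3$.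
\end{remark}

\subsection{The estimate on one time interval}

In Section~\ref{sec:boxes} the source has three parts: a part in $L^p$, which will contain $Vw$; errors in $L^2$; and an error in divergence form, from freezing the metric. The sign $\varepsilon$ below allows us to treat the operator and its adjoint together.

\begin{lemma}\label{lem:box}
Let $g_0$ be a constant symmetric matrix with $c_0\,\mathrm{Id}\le g_0\le c_0^{-1}\mathrm{Id}$, let $A_0\in\mathbb R^N$, $\Sigma\ge1$, $|\mu|\le C_1\Sigma^2$, $\varepsilon\in\{1,-1\}$, and let $I$ be a compact interval with $|I|\le4\Sigma^{-3/2}$. Let $u\in L^2(\mathbb R;H^1(\mathbb R^N))$ satisfy, in $\mathcal D'(\mathbb R^N\times\mathbb R)$,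
\[
\varepsilon(\partial_tu-2A_0\cdot\nabla u)+g_0^{ij}\partial_i\partial_ju+\mu u=G_1+G_2+\operatorname{div}H,
\]
where $u,G_1,G_2,H$ vanish for $t\notin I$, $G_1\in L^2L^2\cap L^2L^p$ and $G_2,H\in L^2L^2$. Then
\[
\|u\|_{L^2L^{p'}}\le C\Sigma^{-\frac32(1-\kappa)}\|G_1\|_{L^2L^p}+C\Sigma^{-\frac32+\frac34\kappa}\big(\|G_2\|_{L^2L^2}+\Sigma\|H\|_{L^2L^2}\big),
\]
with $C=C(N,q,c_0,C_1)$ independent of $A_0$.
\end{lemma}

\begin{proof}
The substitution $x=g_0^{1/2}x'$ turns $g_0^{ij}\partial_i\partial_j$ into the Laplacian, replaces $A_0$ and $H$ by $g_0^{-1/2}A_0$ and $g_0^{-1/2}H$, and changes all norms by bounded factors; so let $g_0=\mathrm{Id}$. If $\varepsilon=-1$, the substitution $t\mapsto-t$ gives the equation with $\varepsilon=1$ and $-A_0$ in place of $A_0$. The moving frame, applied to $u,G_1,G_2,H$, removes $A_0$. We are left with \eqref{eq:model}, $G=G_1+G_2+\operatorname{div}H$.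

To justify \eqref{eq:duhamel}, note that the partial Fourier transforms of $u,G_1,G_2,H$ lie in $L^2(\mathbb R^{N+1})$, so for almost every $\xi$ the functions $\hat u(\cdot,\xi)$ and $\hat G(\cdot,\xi)=\hat G_1+\hat G_2+i\xi\cdot\hat H$ are in $L^2(\mathbb R)$ and vanish off $I$. Testing the equation against products of $a(t)$, $a\in C_c^\infty(\mathbb R)$, with Schwartz functions of $x$ gives $\int(a'\hat u+ma\hat u+a\hat G)\,dt=0$ for almost every $\xi$. Letting $a$ run through a countable set that is dense in $H^1(\mathbb R)$, we find that for almost every $\xi$ the equation $y'=my+\gamma$ holds in $\mathcal D'(\mathbb R)$, hence \eqref{eq:ode} holds.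

We estimate the contributions of the parts of $G$ to \eqref{eq:duhamel} separately. Only $\tau=|t-t'|\le|I|$ occurs. If the operator applied to a part has norm at most $\mathsf k(\tau)$ into $L^{p'}$, then by Minkowski's inequality and Young's inequality in $t$ the contribution is bounded in $L^2L^{p'}$ by $2\int_0^{|I|}\mathsf k(\tau)\,d\tau$ times the norm of that part.

\emph{The part $G_1$.} By Lemma~\ref{lem:S}, $\mathsf k=C\tau^{-\kappa}$ on $L^p$, which gives the factor $C|I|^{1-\kappa}\le C\Sigma^{-\frac32(1-\kappa)}$.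

\emph{The part $G_2$.} Here $\mathsf k=C\tau^{-\kappa/2}$ on $L^2$, which gives $C|I|^{1-\kappa/2}\le C\Sigma^{-\frac32+\frac34\kappa}$.

\emph{The part $\operatorname{div}H$.} Let $\Lambda=(2C_1+1)^{1/2}$. The frequencies $|\xi|\le\Lambda\Sigma$ of $\operatorname{div}H$ form a function with $L^2L^2$ norm at most $\Lambda\Sigma\|H\|_{L^2L^2}$, which is treated like $G_2$. For $|\xi|>\Lambda\Sigma$ we have $|\xi|^2\ge2\mu$, so $|\xi|^2-\mu\ge\frac12|\xi|^2$, and the symbol of $S(\tau/2)$ times $|\xi|$ is at most $|\xi|e^{-\tau|\xi|^2/4}\le C\tau^{-1/2}$. Write $S(\tau)=S(\tau/2)S(\tau/2)$, let one factor absorb the derivative in $L^2$, and let the other map $L^2$ to $L^{p'}$. This gives $\mathsf k=C\tau^{-(1+\kappa)/2}$, integrable at $0$ because $\kappa<1$, and the factor $C|I|^{(1-\kappa)/2}\le C\Sigma^{-\frac34+\frac34\kappa}\le C\,\Sigma\cdot\Sigma^{-\frac32+\frac34\kappa}$.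
\end{proof}

\section{Solutions and reductions}\label{sec:reductions}

A \emph{solution} of \eqref{eq:system} is a function $z\in C([0,T];L^2(\Omega))\cap L^2(0,T;H^1_0(\Omega))$ with $z(T)=z_T$ that satisfies the equation in $\mathcal D'(\Omega\times(0,T))$.

Since $\frac1{p'}=\frac{1-\kappa}2+\kappa\frac{N-2}{2N}$, H\"older's inequality between $L^2$ and $L^{2N/(N-2)}$ and Sobolev's inequality (here $N\ge3$ is used) give, for $y\in H^1_0(\Omega)$,
\[
\|y\|_{p'}\le C\|y\|_2^{1-\kappa}\|\nabla y\|_2^\kappa\le C\|\nabla y\|_2 .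
\]
Hence, by Young's inequality with exponents $1/\kappa$ and $1/(1-\kappa)$, for almost every $t$,
\begin{equation}\label{eq:form}
\int_\Omega|V|y^2\le M\|y\|_{p'}^2\le\tfrac12\|\nabla y\|_2^2+CM^{\frac1{1-\kappa}}\|y\|_2^2 .
\end{equation}

We recall Lions' theorem. Let $a(t;\cdot,\cdot)$, $0<t<T$, be bilinear forms on $H^1_0(\Omega)$, measurable in $t$, uniformly bounded, with $a(t;u,u)\ge c\|\nabla u\|_2^2-c'\|u\|_2^2$, $c>0$. Then for each $u_0\in L^2(\Omega)$ there is a unique $u\in L^2H^1_0$ with $u_t\in L^2H^{-1}$, $u(0)=u_0$ and $\langle u_t,v\rangle+a(t;u,v)=0$ for all $v\in H^1_0(\Omega)$ and almost all $t$. Every $u\in L^2H^1_0$ with $u_t\in L^2H^{-1}$ lies in $C([0,T];L^2)$, and $\|u(t)\|_2^2$ is absolutely continuous with derivative $2\langle u_t,u\rangle$.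

The forms $\int(\nabla u\cdot\nabla v-V(t)uv)$ satisfy these hypotheses by $|\int Vuv|\le M\|u\|_{p'}\|v\|_{p'}$ and \eqref{eq:form}. After the change $t\mapsto T-t$ the theorem gives a solution of \eqref{eq:system}. It is the only one: for any solution $Vz\in L^2L^p\subset L^2H^{-1}$ by \eqref{eq:holder} and the dual of $H^1_0\subset L^{p'}$, so $z_t=-\Delta z-Vz\in L^2H^{-1}$.

\begin{lemma}\label{lem:energy}
For $0\le t_1\le t_2\le T$, $\ \|z(t_1)\|_2^2\le\exp\big(C(t_2-t_1)M^{\frac1{1-\kappa}}\big)\|z(t_2)\|_2^2$.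
\end{lemma}

\begin{proof}
By \eqref{eq:form}, $\frac12\frac d{dt}\|z\|_2^2=\|\nabla z\|_2^2-\int Vz^2\ge-CM^{1/(1-\kappa)}\|z\|_2^2$.
\end{proof}

The Carleman estimates are proved for functions with two space derivatives in $L^2$, which a solution with rough $V$ need not have. The following reductions take care of this.

\medskip\noindent\emph{Bounded potentials.} It suffices to prove \eqref{eq:obs} for bounded $V$, with a constant that depends on $V$ only through an upper bound $M$ for $\|V\|_{L^\infty L^q}$. Indeed, let $V_m=\max(-m,\min(V,m))$, so $|V_m|\le|V|$, and let $z_m$ be the solution with potential $V_m$ and datum $z_T$. Then $y=z_m-z$ satisfies $y_t+\Delta y+V_my=f_m:=(V-V_m)z$, $y(T)=0$. The energy identity, \eqref{eq:form} for $V_m$ and $|\int f_my|\le\|f_m\|_p\|y\|_{p'}\le\frac14\|\nabla y\|_2^2+C\|f_m\|_p^2$ give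
\[
\tfrac12\|y(t)\|_2^2+\int_t^T\|\nabla y\|_2^2=\int_t^T\!\!\int_\Omega(V_my^2-f_my)\le\tfrac34\int_t^T\|\nabla y\|_2^2+C_M\int_t^T\|y\|_2^2+C\|f_m\|_{L^2L^p}^2 .
\]
By Gronwall's lemma $\sup_t\|y(t)\|_2\le C_{M,T}\|f_m\|_{L^2L^p}$. Since $|f_m|\le|Vz|\in L^2L^p$ and $f_m\to0$ almost everywhere, dominated convergence (in $x$, then in $t$) gives $f_m\to0$ in $L^2L^p$. So $z_m\to z$ in $C([0,T];L^2)$, and \eqref{eq:obs} passes to the limit.

\medskip\noindent\emph{Regular data.} By Lemma~\ref{lem:energy} both sides of \eqref{eq:obs} are continuous in $z_T\in L^2(\Omega)$, so we may take $z_T\in H^1_0(\Omega)$. For bounded $V$, $z$ then solves the backward heat equation with source $-Vz\in L^2(\Omega\times(0,T))$. The Dirichlet Laplacian of the smooth domain $\Omega$ has domain $H^2\cap H^1_0(\Omega)$, and expansion in its eigenfunctions, as in Lemma~\ref{lem:maxreg} below, gives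
\begin{equation}\label{eq:zreg}
z\in H^1(0,T;L^2(\Omega))\cap L^2(0,T;H^2\cap H^1_0(\Omega)).
\end{equation}

\medskip\noindent\emph{Short times.} If $T_1<T$, the restriction of $z$ to $(0,T_1)$ is the solution with datum $z(T_1)$. So \eqref{eq:obs} on $(0,T_1)$ implies \eqref{eq:obs} on $(0,T)$ with the same constant, and we may assume $T\le1$.

\section{The double of $\Omega$ and the weight}\label{sec:double}

Lemma~\ref{lem:box} removes the drift by passing to a moving frame. On a box that meets $\partial\Omega$ this change of variables would move the boundary. We avoid the difficulty by removing the boundary, at the price of a metric that is only Lipschitz.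

\subsection{The double}

Let $n$ be the inner unit normal on $\partial\Omega$. For small $R>0$ the map $(y,r)\mapsto y+rn(y)$ is a diffeomorphism from $\partial\Omega\times[0,R)$ onto a neighborhood of $\partial\Omega$ in $\overline\Omega$. As $n$ is orthogonal to tangent vectors and to its own tangential derivatives, the Euclidean metric takes the form $dr^2+\gamma_{\alpha\beta}(y,r)\,dy^\alpha dy^\beta$, with $\gamma_{\alpha\beta}$ smooth up to $r=0$. Let $D$ be the union of two copies $\overline\Omega_1,\overline\Omega_2$ of $\overline\Omega$ glued along $\Gamma=\partial\Omega$, with the smooth structure given near $\Gamma$ by the collar $\Gamma\times(-R,R)$, where $r>0$ in $\Omega_1$ and $r<0$ in $\Omega_2$. Let $g$ be the Euclidean metric on each copy; on the collar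
\[
g=dr^2+\gamma_{\alpha\beta}(y,|r|)\,dy^\alpha dy^\beta .
\]
Then $D$ is a compact connected smooth $N$-manifold without boundary, $g$ is a Lipschitz Riemannian metric, and the mirror map exchanging the copies is an isometry. In general $g$ is not $C^1$: for the unit ball, $g=dr^2+(1-|r|)^2g_{S^{N-1}}$. All computations below must therefore avoid second derivatives of $g$.

On $D$ the symbols $\nabla,\operatorname{div},\Delta,|\cdot|,\langle\cdot,\cdot\rangle$ and integrals refer to $g$; Sobolev spaces are defined with smooth charts. In coordinates, with $\sqrt g=\sqrt{\det(g_{ij})}$, we have $(\nabla u)^j=g^{ij}\partial_iu$, $\operatorname{div}X=\sqrt g^{\,-1}\partial_j(\sqrt g\,X^j)$ and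
\begin{equation}\label{eq:laplace}
\Delta u=\partial_i(g^{ij}\partial_ju)+b^j\partial_ju,\qquad g^{ij}\text{ Lipschitz},\quad b^j=g^{ij}\partial_i\log\sqrt g\in L^\infty .
\end{equation}
If $X$ is a Lipschitz vector field and $h\in W^{1,1}(D)$, or if $X$ and $h$ are in $H^1(D)$, then
\begin{equation}\label{eq:div}
\int_D\langle X,\nabla h\rangle=-\int_Dh\operatorname{div}X .
\end{equation}
Indeed, after a partition of unity $\sqrt g\,X^jh$ is a compactly supported $W^{1,1}$ function in a chart, and the integral of its derivative $\partial_j$ vanishes.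

The interior regularity theorem \cite{GT} states that an $H^1$ weak solution of a uniformly elliptic equation in divergence form, with Lipschitz leading coefficients, bounded lower-order coefficients and right-hand side in $L^2$, lies locally in $H^2$. Hence weak solutions $u\in H^1(D)$ of $-\Delta u+u=f\in L^2(D)$ lie in $H^2(D)$. So the non-negative self-adjoint operator defined by the form $\int\langle\nabla u,\nabla v\rangle$ on $H^1(D)$ is $-\Delta$ with domain $H^2(D)$, and $\|u\|_{H^2}\le C(\|\Delta u\|_2+\|u\|_2)$ by the closed graph theorem. As $H^1(D)$ embeds compactly in $L^2(D)$, there is an orthonormal basis of eigenfunctions $e_j$ with eigenvalues $\nu_j\ge0$. Put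
\[
Q=D\times(0,T),\qquad L=\partial_t+\Delta,\qquad\mathcal Z=H^1(0,T;L^2(D))\cap L^2(0,T;H^2(D)).
\]
From now on $\|\cdot\|$ is the norm of $L^2(Q)$ and $\iint=\iint_Q$.

\begin{lemma}\label{lem:maxreg}
\textup{(a)} $\mathcal Z\subset C([0,T];H^1(D))$, and for $\pi\in\mathcal Z$ the function $\|\nabla\pi(t)\|_2^2$ is absolutely continuous with derivative $-2\int_D\Delta\pi\,\pi_t$.
\textup{(b)} For every $h\in L^2(Q)$ there are $\pi\in\mathcal Z$ with $L\pi=h$, $\pi(T)=0$, and $y\in\mathcal Z$ with $-y_t+\Delta y=h$, $y(0)=0$.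
\end{lemma}

\begin{proof}
Write $\pi=\sum_j\pi_j(t)e_j$; then $\pi\in\mathcal Z$ means $\sum_j\int_0^T(\pi_j'^2+(1+\nu_j)^2\pi_j^2)<\infty$. (a) The functions $f_j=(1+\nu_j)\pi_j^2$ satisfy $\sum_j\int_0^T(|f_j|+|f_j'|)<\infty$ by the Cauchy--Schwarz inequality, and $\sup f_j\le T^{-1}\int f_j+\int|f_j'|$. So $\sum_j\pi_je_j$ converges uniformly in $H^1(D)$, and $\sum_j\nu_j\pi_j^2$ may be differentiated termwise. (b) Solve $\pi_j'-\nu_j\pi_j=h_j$, $\pi_j(T)=0$. Squaring and integrating, $\int_0^T(\pi_j'^2+\nu_j^2\pi_j^2)+\nu_j\pi_j(0)^2=\int_0^Th_j^2$; also $\int_0^T\pi_j^2\le T^2\int_0^T\pi_j'^2$. Sum over $j$. The second problem follows by $t\mapsto T-t$.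
\end{proof}

\subsection{Odd reflection}

For a function $u$ on $\Omega$ let $\tilde u$ equal $u$ on $\Omega_1$ and $-u$ at mirror points of $\Omega_2$. If $u\in H^2\cap H^1_0(\Omega)$, then $\tilde u\in H^2(D)$ and $\|\tilde u\|_{H^2(D)}\le C\|u\|_{H^2(\Omega)}$. To see this, recall that two $H^1$ functions on the two halves of the collar glue to an $H^1$ function exactly when their traces on $\Gamma$ agree. So even extensions of $H^1$ functions are in $H^1$, and so are odd extensions of $H^1$ functions with zero trace. Thus $\tilde u\in H^1$. The tangential derivative $\partial_{y^\alpha}\tilde u$ is the odd extension of $\partial_{y^\alpha}u$, whose trace is the tangential derivative of the trace of $u$, hence zero; and $\partial_r\tilde u$ is the even extension of $\partial_ru$. Both are in $H^1$.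

Let $z$ be as in \eqref{eq:zreg} and let $\tilde V$ be the even extension of $V$. Then $\tilde z\in\mathcal Z$, and since the mirror map is an isometry and $\Gamma$ is a null set,
\begin{equation}\label{eq:reflected}
L\tilde z=-\tilde V\tilde z\quad\text{a.e. in }Q,\qquad\|\tilde V\|_{L^\infty L^q(D)}\le2M .
\end{equation}
We regard $\omega$ as a subset of $\Omega_1\subset D$, write $\omega_T=\omega\times(0,T)$, and fix a non-empty open set $\omega_0\Subset\omega$.

\subsection{The weight}

The positive terms in the $L^2$ estimate carry powers of the gradient of the weight. A smooth function on a closed manifold has critical points, so we hide them in the observed region.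

\begin{lemma}\label{lem:eta}
There are $\eta\in C^\infty(D)$, $\eta\ge0$, and $a_0>0$ with $|\nabla\eta|\ge a_0$ on $D\setminus\omega_0$.
\end{lemma}

\begin{proof}
Let $f$ be a Morse function on $D$, that is, a smooth function with nondegenerate critical points; such $f$ exist and have finitely many critical points $x_1,\dots,x_l$. Choose distinct $y_1,\dots,y_l\in\omega_0$ different from all $x_j$. Since $D$ is connected and of dimension at least $2$, it stays connected when the points $x_j,y_j$, $j\ne i$, are removed. Join $y_i$ to $x_i$ by a smooth embedded arc avoiding these points; the flow of a vector field tangent to the arc and supported near it gives a diffeomorphism $\Theta_i$ with $\Theta_i(y_i)=x_i$ that fixes $x_j,y_j$ for $j\ne i$. Then $\Theta=\Theta_1\circ\dots\circ\Theta_l$ maps $y_i$ to $x_i$ for all $i$, and $\eta=f\circ\Theta-\min f$ has its critical points at the $y_i$. The lower bound follows because $D\setminus\omega_0$ is compact.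
\end{proof}

This is the only place where the connectedness of $\Omega$ is used; without it \eqref{eq:obs} fails for solutions supported in a component that misses $\omega$.

For $\lambda\ge1$ and $s>0$ let
\[
\varphi=e^{\lambda\eta}\ge1,\qquad\Phi=1+\max_D\varphi,\qquad\sigma(t)=\frac s{t(T-t)},\qquad\psi(x,t)=\sigma(t)\big(\varphi(x)-\Phi\big),
\]
so that $-\Phi\sigma\le\psi\le-\sigma$. The parameter $\lambda$ makes the weight convex in the direction of $\nabla\eta$ and will be fixed in Proposition~\ref{prop:L2}. The function $\sigma$ is the large parameter. For every $a\in\mathbb R$,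
\begin{equation}\label{eq:decay}
\sigma^ae^\psi\le\sigma^ae^{-\sigma}\ \text{ is bounded and tends to }0\text{ uniformly as }t\to0,T ,
\end{equation}
which removes all boundary terms in time. Throughout we assume
\[
T\le1,\qquad s\ge K_0T,
\]
where $K_0\ge12$ is fixed after $\lambda$. We have $\sigma'=-(T-2t)\sigma^2/s$ and $\sigma''=2\sigma^2/s+2(T-2t)^2\sigma^3/s^2$; since $\sigma^{-1}\le T^2/(4s)$, the latter is at most $3T^2\sigma^3/s^2$. Therefore
\begin{equation}\label{eq:sigma}
\sigma\ge\frac{4s}{T^2}\ge4K_0,\qquad|\sigma'|\le\frac{\sigma^2}{K_0},\qquad|\sigma''|\le\frac{3\sigma^3}{K_0}.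
\end{equation}
Apart from one explicit use of the formula for $\sigma$ at the end of Section~\ref{sec:proof}, the constants below see $s$ and $T$ only through \eqref{eq:sigma}.

For $w=e^\psi z$ we have $e^\psi Lz=Pw$, where
\[
Pw=w_t-2\langle\nabla\psi,\nabla w\rangle+\Delta w+(W-\Delta\psi)w,\qquad W:=|\nabla\psi|^2-\psi_t .
\]
The field $\nabla\psi$ and the function $W$ play the roles of $A$ and $\mu$ in Section~\ref{sec:model}. The formal adjoint is
\[
P^*v=e^{-\psi}(-\partial_t+\Delta)(e^\psi v)=-v_t+2\langle\nabla\psi,\nabla v\rangle+\Delta v+(W+\Delta\psi)v .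
\]
By \eqref{eq:laplace} and \eqref{eq:sigma},
\begin{equation}\label{eq:sizes}
|\nabla\psi|+|\Delta\psi|\le C_\lambda\sigma,\qquad|W|\le C_\lambda\sigma^2 .
\end{equation}

\section{The $L^2$ Carleman estimate on the double}\label{sec:L2}

The proof splits $P$ into an essentially symmetric and an essentially skew part and integrates the cross term by parts. The term $\Delta w\,\langle\nabla\psi,\nabla w\rangle$ requires a Rellich identity, which we first check for the Lipschitz metric. For $a\in C^\infty(D)$ and $X=\nabla a$, a Lipschitz field, define almost everywhere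
\begin{equation}\label{eq:hess}
\nabla^2a(\nabla u,\nabla u):=\big(g^{il}\partial_lX^j-\tfrac12X^l\partial_lg^{ij}\big)\partial_iu\,\partial_ju ,
\end{equation}
a quadratic form in $\nabla u$ with bounded coefficients. By \eqref{eq:pointwise} below it does not depend on the chart, and off $\Gamma$ it is the Hessian of $a$.

\begin{lemma}\label{lem:rellich}
For $a\in C^\infty(D)$ and $u\in H^2(D)$,
\[
-\int_D\Delta u\,\langle\nabla a,\nabla u\rangle=\int_D\nabla^2a(\nabla u,\nabla u)-\frac12\int_D\Delta a\,|\nabla u|^2 .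
\]
\end{lemma}

\begin{proof}
The function $\langle X,\nabla u\rangle=X^j\partial_ju$ is in $H^1(D)$ and $|\nabla u|^2=g^{ij}\partial_iu\,\partial_ju$ is in $W^{1,1}(D)$. By the product rule, almost everywhere,
\begin{align*}
\langle\nabla u,\nabla\langle X,\nabla u\rangle\rangle&=g^{il}\partial_lX^j\,\partial_iu\,\partial_ju+g^{il}X^j\,\partial_iu\,\partial_l\partial_ju,\\
\tfrac12\langle X,\nabla|\nabla u|^2\rangle&=\tfrac12X^l\partial_lg^{ij}\,\partial_iu\,\partial_ju+g^{il}X^j\,\partial_iu\,\partial_l\partial_ju .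
\end{align*}
Subtracting,
\begin{equation}\label{eq:pointwise}
\langle\nabla u,\nabla\langle X,\nabla u\rangle\rangle=\nabla^2a(\nabla u,\nabla u)+\tfrac12\langle X,\nabla|\nabla u|^2\rangle .
\end{equation}
Integrate over $D$ and apply \eqref{eq:div} to the left side and to the last term.
\end{proof}

\begin{proposition}\label{prop:L2}
One can fix $\lambda\ge1$, $K_0\ge12$ and $C$ such that for $T\le1$, $s\ge K_0T$, $z\in\mathcal Z$ and $w=e^\psi z$,
\[
\|\sigma^{3/2}w\|^2+\|\sigma^{1/2}\nabla w\|^2\le C\big(\|Pw\|^2+\|\sigma^{3/2}w\|_{L^2(\omega_T)}^2\big).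
\]
\end{proposition}

\begin{proof}
By \eqref{eq:decay}, $w\in\mathcal Z$; the functions $\sigma^aw$, $\sigma^a\nabla w$, $\sigma^a\Delta w$, $\sigma^aw_t$ are in $L^2(Q)$ for every $a$; and $\sigma^aw(t)\to0$ in $H^1(D)$ as $t\to0,T$. Let $k=2\lambda^2\sigma\varphi|\nabla\eta|^2$, which is Lipschitz in $x$, and
\[
P_1w=\Delta w+Ww,\qquad P_2w=w_t-2\langle\nabla\psi,\nabla w\rangle-kw,\qquad Rw=(k-\Delta\psi)w .
\]
Then $P=P_1+P_2+R$ and $|Rw|\le C_\lambda\sigma|w|$. The choice of $k$ is explained after the computation.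

\emph{The cross term.} The product $2P_1w\,P_2w$ has six terms. By Lemma~\ref{lem:maxreg}(a), Lemma~\ref{lem:rellich}, \eqref{eq:div} and integration by parts in $t$,
\begin{align*}
2\iint\Delta w\,w_t&=-\int_0^T\frac d{dt}\|\nabla w\|_2^2\,dt=0,\\
-4\iint\Delta w\langle\nabla\psi,\nabla w\rangle&=\iint\big(4\nabla^2\psi(\nabla w,\nabla w)-2\Delta\psi|\nabla w|^2\big),\\
-2\iint kw\,\Delta w&=\iint\big(2k|\nabla w|^2+2w\langle\nabla k,\nabla w\rangle\big),\\
2\iint Www_t&=-\iint W_tw^2,\\
-4\iint Ww\langle\nabla\psi,\nabla w\rangle&=-2\iint\langle W\nabla\psi,\nabla(w^2)\rangle=2\iint\big(\langle\nabla W,\nabla\psi\rangle+W\Delta\psi\big)w^2,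
\end{align*}
and the sixth term is $-2\iint Wkw^2$. No derivative $k_t$ occurs, because $k$ and $w_t$ both belong to $P_2$. Thus
\[
2\iint P_1w\,P_2w=\iint\big(\mathcal G+\mathcal Bw^2+2w\langle\nabla k,\nabla w\rangle\big),
\]
\[
\mathcal G=4\nabla^2\psi(\nabla w,\nabla w)+2(k-\Delta\psi)|\nabla w|^2,\qquad\mathcal B=2\langle\nabla W,\nabla\psi\rangle+2W(\Delta\psi-k)-W_t .
\]

\emph{Gradient terms.} Since $\nabla\psi=\sigma\lambda\varphi\nabla\eta$ and $\nabla\varphi=\lambda\varphi\nabla\eta$, definition \eqref{eq:hess} gives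
\[
\nabla^2\psi(\nabla w,\nabla w)=\sigma\lambda\varphi\big(\nabla^2\eta(\nabla w,\nabla w)+\lambda\langle\nabla\eta,\nabla w\rangle^2\big),\qquad\Delta\psi=\sigma\lambda\varphi\big(\Delta\eta+\lambda|\nabla\eta|^2\big).
\]
Dropping the square $\langle\nabla\eta,\nabla w\rangle^2$, we get, with $C$ independent of $\lambda$,
\[
\mathcal G\ge\big((4-2)\lambda^2|\nabla\eta|^2-C\lambda\big)\sigma\varphi|\nabla w|^2 .
\]

\emph{Zero-order terms.} Write $W=W_0-\psi_t$ with $W_0=\sigma^2\lambda^2\varphi^2|\nabla\eta|^2$. Then $\nabla W_0=\sigma^2\lambda^2\varphi^2\big(2\lambda|\nabla\eta|^2\nabla\eta+\nabla|\nabla\eta|^2\big)$, where $\nabla|\nabla\eta|^2$ is bounded, so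
\[
2\langle\nabla W_0,\nabla\psi\rangle+2W_0\Delta\psi-2W_0k\ge\big((4+2-4)\lambda^4|\nabla\eta|^4-C\lambda^3\big)\sigma^3\varphi^3
\]
with $C$ independent of $\lambda$. The rest of $\mathcal B$ is $-\partial_tW_0+\psi_{tt}-2\langle\nabla\psi_t,\nabla\psi\rangle-2\psi_t(\Delta\psi-k)$. Each term is $\sigma\sigma'$ or $\sigma''$ times a bounded function of $x$, hence at most $C_\lambda\sigma^3/K_0$ in modulus by \eqref{eq:sigma}.

\emph{The choice of $k$.} With $k=\alpha\lambda^2\sigma\varphi|\nabla\eta|^2$ the two leading coefficients would be $2\alpha-2$ and $6-2\alpha$; both are positive for $1<\alpha<3$. The function $2\Delta\psi$ has the same leading term as $k$, but it is only bounded, and the third integration by parts needs a Lipschitz function.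

\emph{Remainders.} Since $|\nabla k|\le C_\lambda\sigma$ and $\sigma^{-1}\le1/K_0$,
\[
|2w\langle\nabla k,\nabla w\rangle|+2|Rw|^2\le C_\lambda\sigma^{-1}\big(\sigma^2|w||\nabla w|+\sigma^3w^2\big)\le\frac{C_\lambda}{K_0}\big(\sigma^3w^2+\sigma|\nabla w|^2\big).
\]

\emph{Fixing the parameters.} We have $2\iint P_1w\,P_2w\le\|P_1w+P_2w\|^2\le2\|Pw\|^2+2\|Rw\|^2$, so
\[
\iint\Big[(2\lambda^2|\nabla\eta|^2-C\lambda)\sigma\varphi|\nabla w|^2+(2\lambda^4|\nabla\eta|^4-C\lambda^3)\sigma^3\varphi^3w^2-\frac{C_\lambda}{K_0}\big(\sigma^3w^2+\sigma|\nabla w|^2\big)\Big]\le2\|Pw\|^2 .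
\]
Fix $\lambda$ with $\lambda a_0^2\ge C$ and $\lambda a_0^4\ge C$; off $\omega_0$ the two coefficients are then at least $\lambda^2a_0^2$ and $\lambda^4a_0^4$, and $\varphi\ge1$. Then fix $K_0\ge12$ with $C_\lambda/K_0\le\frac12\min\{\lambda^2a_0^2,\lambda^4a_0^4\}$. Moving the integrals over $\omega_0$ to the right, we obtain
\begin{equation}\label{eq:withgrad}
\|\sigma^{3/2}w\|^2+\|\sigma^{1/2}\nabla w\|^2\le C\Big(\|Pw\|^2+\iint_{\omega_0\times(0,T)}\big(\sigma^3w^2+\sigma|\nabla w|^2\big)\Big).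
\end{equation}

\emph{Removing the observed gradient.} Let $\chi\in C_c^\infty(\omega)$, $0\le\chi\le1$, $\chi=1$ on $\omega_0$. Integrate $\sigma\chi^2w\,\Delta w$ by parts and express $\Delta w$ through $Pw$:
\begin{equation}\label{eq:cacc}
\iint\sigma\chi^2|\nabla w|^2=\iint\sigma\chi^2w\big(w_t-2\langle\nabla\psi,\nabla w\rangle+(W-\Delta\psi)w-Pw\big)-2\iint\sigma\chi w\langle\nabla\chi,\nabla w\rangle .
\end{equation}
By \eqref{eq:sigma} and \eqref{eq:sizes},
\begin{equation}\label{eq:caccterms}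
\begin{aligned}
&\Big|\iint\sigma\chi^2ww_t\Big|=\frac12\Big|\iint\sigma'\chi^2w^2\Big|\le\iint\sigma^3\chi^2w^2,\qquad\sigma\chi^2|W-\Delta\psi|w^2\le C\sigma^3\chi^2w^2,\\
&2\sigma\chi^2|w||\nabla\psi||\nabla w|+2\sigma\chi|w||\nabla\chi||\nabla w|\le\tfrac12\sigma\chi^2|\nabla w|^2+C\sigma^3(\chi^2+|\nabla\chi|^2)w^2,
\end{aligned}
\end{equation}
and $\sigma\chi^2|w||Pw|\le|Pw|^2+\sigma^2\chi^2w^2$. Hence $\iint\sigma\chi^2|\nabla w|^2\le C(\|Pw\|^2+\iint_{\omega_T}\sigma^3w^2)$, which we insert in \eqref{eq:withgrad}.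
\end{proof}

From now on $\lambda$ and $K_0$ are fixed, and $C$ may depend on them.

\begin{remark}[What the $L^2$ estimate absorbs]\label{rem:2N3}
Let $\mathcal E$ be the right-hand side of Proposition~\ref{prop:L2} and $\bar w=\sigma^{-1/2}w$. By \eqref{eq:sigma} and \eqref{eq:sizes}, $|L\bar w|\le|Pw|+C\sigma^{1/2}|\nabla w|+C\sigma^{3/2}|w|$, and $\|L\bar w\|^2=\|\bar w_t\|^2+\|\Delta\bar w\|^2$ as in the first cross term; so $\|\sigma^{-1/2}w\|_{L^2H^2}^2\le C\mathcal E$. Each derivative costs one power of $\sigma$. For $q>2$ and $\frac1r=\frac12-\frac1q=\frac12-\frac{2\kappa}N$, the interpolation inequality $\|w\|_r\le C\|w\|_2^{1-\kappa}\|w\|_{H^2}^\kappa$ gives $\|\sigma^{\frac32-2\kappa}w\|_{L^2L^r}^2\le C\mathcal E$, to be compared with $\|Vw\|\le M\|w\|_{L^2L^r}$. The power $\frac32-2\kappa$ is positive only for $\kappa<\frac34$, that is, $q>2N/3$.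
\end{remark}

\section{Localization to boxes}\label{sec:boxes}

We cut $w$ into pieces supported in boxes of size $\delta$ in space and $h$ in time and freeze the coefficients of $P$ on each box. Small boxes make the frozen coefficients accurate but the cutoffs steep. The largest zero-order errors have the following sizes, by \eqref{eq:sigma} and \eqref{eq:sizes}:
\[
\begin{array}{lll}
\text{space:}&\text{cutoff hit by the drift }\nabla\psi:\ \sigma\delta^{-1}|w|,&\text{variation of }W:\ \sigma^2\delta\,|w|;\\[2pt]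
\text{time:}&\text{cutoff hit by }\partial_t:\ h^{-1}|w|,&\text{variation of }W:\ \sigma^3h\,|w| .
\end{array}
\]
The $L^2$ estimate controls $\sigma^{3/2}|w|$. All four errors are of this size if $\delta\approx\sigma^{-1/2}$ and $h\approx\sigma^{-3/2}$, and any other order of magnitude for $\delta$ or $h$ makes one of the four bounds exceed it. This fixes the length of $I$ in Lemma~\ref{lem:box}. The Lipschitz bound on $g$ is enough: the metric varies by $\sigma^{-1/2}$ on a box, and we keep this error in divergence form.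

\begin{lemma}\label{lem:loc}
Let $\varepsilon\in\{1,-1\}$ and $w\in H^1_{\mathrm{loc}}((0,T);L^2(D))\cap L^2_{\mathrm{loc}}((0,T);H^2(D))$ with $\sigma^{3/2}w,\ \sigma^{1/2}\nabla w\in L^2(Q)$. Assume
\[
\varepsilon\big(w_t-2\langle\nabla\psi,\nabla w\rangle\big)+\Delta w+Ww=F_1+F_2\quad\text{a.e. in }Q,
\]
with $F_1\in L^2_{\mathrm{loc}}((0,T);L^2(D))$ and $F_2\in L^2(Q)$. Then
\[
\|\sigma^{\frac32-\frac34\kappa}w\|_{L^2L^{p'}}\le C\big(\|\sigma^{\frac34\kappa}F_1\|_{L^2L^p}+\|F_2\|+\|\sigma^{3/2}w\|+\|\sigma^{1/2}\nabla w\|\big).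
\]
\end{lemma}

\begin{proof}
\emph{Charts.} Take a finite smooth partition of unity on $D$ whose elements $\theta$ are supported in compact subsets $K$ of charts, the image of each chart being a ball on which $g^{ij}$, $g^{ij}\partial_i\varphi$ and $\varphi$ are Lipschitz and $g^{ij}$ is uniformly elliptic. On $K$ the Riemannian and Euclidean norms are comparable. The function $\theta w$ satisfies the same equation with $F_1$ replaced by $\theta F_1$ and $F_2$ by
\[
\theta F_2+2\langle\nabla\theta,\nabla w\rangle+(\Delta\theta)w-2\varepsilon\langle\nabla\psi,\nabla\theta\rangle w .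
\]
The new terms, and also $b^j\partial_j(\theta w)$ from \eqref{eq:laplace}, which we move into $F_2$, are bounded by $C(|\nabla w|+\sigma|w|)\le C(\sigma^{1/2}|\nabla w|+\sigma^{3/2}|w|)$. It therefore suffices to prove the estimate, in Euclidean norms, for $w$ supported in $K\subset\mathbb R^N$ and satisfying
\[
\varepsilon(w_t-2A\cdot\nabla w)+\partial_i(g^{ij}\partial_jw)+Ww=F_1+F_2,\qquad A^j=\sigma g^{ij}\partial_i\varphi,\quad W=\sigma^2g^{ij}\partial_i\varphi\,\partial_j\varphi-\sigma'(\varphi-\Phi),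
\]
where $\nabla$ and $\cdot$ are now Euclidean.

\emph{Time intervals.} The length scale $h(t)=\sigma(t)^{-3/2}$ depends on $t$, so we use a clock adapted to it. By \eqref{eq:sigma} and $K_0\ge12$, $|h'|\le\frac32\sigma^{-1/2}/K_0\le\frac18$. As $1/h$ is not integrable at $0$ or at $T$, $\ell(t)=\int_{T/2}^tdt'/h(t')$ is a diffeomorphism from $(0,T)$ onto $\mathbb R$. Fix $\chi\in C_c^\infty(-1,1)$ with $\sum_{m\in\mathbb Z}\chi(\cdot-m)=1$ and put
\[
\chi_m(t)=\chi(\ell(t)-m),\qquad t_m=\ell^{-1}(m),\qquad\sigma_m=\sigma(t_m),\qquad I_m=\ell^{-1}([m-1,m+1]).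
\]
Since $|d\log h/d\ell|=|h'|\le\frac18$, on $I_m$ the ratio $h/h(t_m)$ lies in $[e^{-1/8},e^{1/8}]$. Hence, on $I_m$, $\frac12\le\sigma/\sigma_m\le2$ and $|\chi_m'|\le C\sigma_m^{3/2}$, and $|I_m|=\int_{m-1}^{m+1}h\,d\ell\le4\sigma_m^{-3/2}$.

\emph{Boxes.} Fix $\zeta\in C_c^\infty(\mathbb R^N)$ with $\sum_{n\in\mathbb Z^N}\zeta(\cdot-n)=1$ and put $\zeta_{mn}(x)=\zeta(\sigma_m^{1/2}x-n)$, so that $|\nabla\zeta_{mn}|\le C\sigma_m^{1/2}$ and $|D^2\zeta_{mn}|\le C\sigma_m$. Let $B_{mn}=(K\cap\operatorname{supp}\zeta_{mn})\times I_m$ and $u_{mn}=\chi_m\zeta_{mn}w$. Then $w=\sum u_{mn}$, and each point lies in a bounded number of boxes $B_{mn}$. Fix $(m,n)$ with $B_{mn}\ne\emptyset$, write $u=u_{mn}$, pick $x^*\in K\cap\operatorname{supp}\zeta_{mn}$, and let $g_0=(g^{ij}(x^*))$, $A_0=A(x^*,t_m)$, $\mu=W(x^*,t_m)$. On $B_{mn}$ we have $|x-x^*|\le C\sigma_m^{-1/2}$, $|t-t_m|\le4\sigma_m^{-3/2}$, and by \eqref{eq:sigma}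
\[
|\sigma-\sigma_m|\le C\sigma_m^{2-3/2},\qquad|\sigma^2-\sigma_m^2|\le C\sigma_m^{3-3/2},\qquad|\sigma'-\sigma'(t_m)|\le C\sigma_m^{3-3/2}.
\]
The variation in $x$ contributes $C\sigma_m\sigma_m^{-1/2}$ to $A$ and $C\sigma_m^2\sigma_m^{-1/2}$ to $W$. Altogether, on $B_{mn}$,
\begin{equation}\label{eq:freeze}
|g^{ij}-g_0^{ij}|\le C\sigma_m^{-1/2},\qquad|A-A_0|\le C\sigma_m^{1/2},\qquad|W-\mu|\le C\sigma_m^{3/2},\qquad|\mu|\le C\sigma_m^2 .
\end{equation}

\emph{The frozen equation.} By the product rule,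
\[
\varepsilon(u_t-2A_0\cdot\nabla u)+g_0^{ij}\partial_i\partial_ju+\mu u=G_1+G_2+\partial_iH^i
\]
with $G_1=\chi_m\zeta_{mn}F_1$, $H^i=(g_0^{ij}-g^{ij})\partial_ju$ and
\begin{align*}
G_2={}&\chi_m\zeta_{mn}F_2+\varepsilon\chi_m'\zeta_{mn}w-2\varepsilon\chi_m(A\cdot\nabla\zeta_{mn})w+\chi_m\big(2g^{ij}\partial_i\zeta_{mn}\,\partial_jw+\partial_i(g^{ij}\partial_j\zeta_{mn})w\big)\\
&-2\varepsilon(A_0-A)\cdot\nabla u+(\mu-W)u .
\end{align*}
The first line comes from the cutoffs and the second, together with $H$, from freezing. After the first term, the terms of $G_2$ are bounded, in order, by $C$ times $\sigma^{3/2}|w|$, $\sigma\sigma^{1/2}|w|$, $\sigma^{1/2}|\nabla w|$, $\sigma|w|$, $\sigma^{1/2}|\nabla u|$, $\sigma^{3/2}|w|$, and $\sigma_m|H|\le C\sigma^{1/2}|\nabla u|$. Since $|\nabla u|\le C(|\nabla w|+\sigma^{1/2}|w|)$,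
\begin{equation}\label{eq:errors}
|G_2|+\sigma_m|H|\le C\,1_{B_{mn}}\big(|F_2|+\sigma^{3/2}|w|+\sigma^{1/2}|\nabla w|\big).
\end{equation}
All functions vanish for $t\notin I_m$, a compact subset of $(0,T)$, and $G_1\in L^2L^2$ has compact support, so $G_1\in L^2L^p$. Lemma~\ref{lem:box} with $\Sigma=\sigma_m$, multiplied by $\sigma_m^{\frac32-\frac34\kappa}$, gives
\begin{equation}\label{eq:onebox}
\sigma_m^{\frac32-\frac34\kappa}\|u_{mn}\|_{L^2L^{p'}}\le C\big(\sigma_m^{\frac34\kappa}\|\chi_m\zeta_{mn}F_1\|_{L^2L^p}+\|G_2\|_{L^2L^2}+\sigma_m\|H\|_{L^2L^2}\big).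
\end{equation}

\emph{Summation.} We sum the squares of \eqref{eq:onebox}; the inequalities $p\le2\le p'$ go in the right direction on both sides. By bounded overlap $|w|^{p'}\le C\sum|u_{mn}|^{p'}$, and since $\ell^2\subset\ell^{p'}$,
\[
\|w(t)\|_{p'}^2\le C\Big(\sum_{m,n}\|u_{mn}(t)\|_{p'}^{p'}\Big)^{2/p'}\le C\sum_{m,n}\|u_{mn}(t)\|_{p'}^2 .
\]
Since $\ell^p\subset\ell^2$, and by bounded overlap again,
\[
\sum_{m,n}\|\chi_m\zeta_{mn}F_1(t)\|_p^2\le\Big(\sum_{m,n}\|\chi_m\zeta_{mn}F_1(t)\|_p^p\Big)^{2/p}\le C\|F_1(t)\|_p^2 .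
\]
In both sums only $m$ with $t\in I_m$ occur, for which $\sigma(t)$ and $\sigma_m$ are comparable. Multiply by $\sigma^{3-\frac32\kappa}$ and $\sigma^{\frac32\kappa}$ respectively and integrate in $t$. The squares of the $L^2$ terms sum by \eqref{eq:errors} and bounded overlap.
\end{proof}

\section{The $L^2L^p$--$L^2L^{p'}$ Carleman estimate}\label{sec:Lp}

Lemma~\ref{lem:loc} accepts a source in $L^p$ but leaves $\|\sigma^{3/2}w\|$ on the right, and Proposition~\ref{prop:L2} bounds this norm only by the source in $L^2$. To bound it by the source in $L^p$ we argue by duality. Proposition~\ref{prop:L2} allows us to solve the adjoint equation $P^*v=\sigma^3w$, up to a term supported in $\omega$, with $v\in L^2(Q)$. Then $\|\sigma^{3/2}w\|^2$ is the pairing of $v$ with $Pw$ plus an observed term, and Lemma~\ref{lem:loc} for the adjoint equation puts $v$ in $L^2L^{p'}$, the dual of $L^2L^p$.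

\begin{theorem}\label{thm:Lp}
There is a constant $C_*$ such that for $T\le1$, $s\ge K_0T$, $z\in\mathcal Z$ with $Lz=f_1+f_2$, $f_1,f_2\in L^2(Q)$, and $w=e^\psi z$, $F_i=e^\psi f_i$,
\[
\|\sigma^{\frac32-\frac34\kappa}w\|_{L^2L^{p'}}+\|\sigma^{3/2}w\|\le C_*\big(\|\sigma^{\frac34\kappa}F_1\|_{L^2L^p}+\|F_2\|+\|\sigma^{3/2}w\|_{L^2(\omega_T)}\big).
\]
\end{theorem}

\begin{proof}
Let $X$ and $Y$ be the first and second terms on the left and let $\mathcal R$ be the sum in parentheses on the right. All are finite by \eqref{eq:decay}, since $z\in C([0,T];H^1(D))\subset L^\infty L^{p'}$ and $L^2(D)\subset L^p(D)$.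

\medskip\noindent\textbf{Step 1: the adjoint problem.} Define $J:\mathcal Z\to\mathcal H:=L^2(Q)\times L^2(\omega_T)$ by $J\pi=(e^\psi L\pi,\ \sigma^{3/2}e^\psi\pi|_{\omega_T})$. Proposition~\ref{prop:L2} gives $\|\sigma^{3/2}e^\psi\pi\|\le C\|J\pi\|_{\mathcal H}$; in particular $J$ is injective. The linear functional $J\pi\mapsto\iint\sigma^3e^{2\psi}z\pi$ on the range of $J$ satisfies
\[
\Big|\iint\sigma^3e^{2\psi}z\pi\Big|\le\|\sigma^{3/2}w\|\,\|\sigma^{3/2}e^\psi\pi\|\le CY\|J\pi\|_{\mathcal H}.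
\]
It extends by continuity to the closure of the range, and the Riesz representation theorem gives $(v,\beta)\in\mathcal H$ with
\begin{equation}\label{eq:riesz}
\iint v\,e^\psi L\pi+\iint_{\omega_T}\beta\,\sigma^{3/2}e^\psi\pi=\iint\sigma^3e^{2\psi}z\pi\quad(\pi\in\mathcal Z),\qquad\|v\|+\|\beta\|_{L^2(\omega_T)}\le CY .
\end{equation}
The choice $\pi=z$ yields
\begin{equation}\label{eq:pairing}
Y^2=\iint v(F_1+F_2)+\iint_{\omega_T}\beta\,\sigma^{3/2}w .
\end{equation}

\medskip\noindent\textbf{Step 2: regularity of $v$.} Let $y=e^\psi v$ and $f=\sigma^3e^{2\psi}z-1_\omega\sigma^{3/2}e^\psi\beta$, both in $L^2(Q)$; then \eqref{eq:riesz} reads $\iint yL\pi=\iint f\pi$. Let $\bar y\in\mathcal Z$ solve $-\bar y_t+\Delta\bar y=f$, $\bar y(0)=0$ (Lemma~\ref{lem:maxreg}(b)). For $\pi\in\mathcal Z$ with $\pi(T)=0$, integration by parts gives $\iint\bar yL\pi=\iint f\pi$, the terms at $t=0$ and $t=T$ being zero. Since $L$ maps such $\pi$ onto $L^2(Q)$, $y=\bar y\in\mathcal Z$. Hence $v=e^{-\psi}y$ lies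 in $H^1_{\mathrm{loc}}((0,T);L^2(D))\cap L^2_{\mathrm{loc}}((0,T);H^2(D))$, and
\[
P^*v=G:=e^{-\psi}f=\sigma^3w-1_\omega\sigma^{3/2}\beta,\qquad\|\sigma^{-3/2}G\|\le Y+\|\beta\|_{L^2(\omega_T)}\le CY .
\]

\medskip\noindent\textbf{Step 3: the gradient of $v$.} We have no control of $v(t)$ as $t\to0,T$, so we cut off in time. For $\delta>0$ let $\rho_\delta=\big((\sigma^{-1}-\delta)_+\big)^2$. It is a $C^1$ function with compact support in $(0,T)$, it increases to $\sigma^{-2}$ as $\delta\downarrow0$, and $|\rho_\delta'|\le2\sigma^{-1}|(\sigma^{-1})'|\le1$ by \eqref{eq:sigma}. Multiplying $P^*v=G$ by $-\rho_\delta v$ and integrating,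
\[
\iint\rho_\delta|\nabla v|^2=\frac12\iint\rho_\delta'v^2+\iint\rho_\delta\big(2v\langle\nabla\psi,\nabla v\rangle+(W+\Delta\psi)v^2-Gv\big).
\]
By \eqref{eq:sizes} and $\rho_\delta\le\sigma^{-2}$, we have $2\rho_\delta|v||\nabla\psi||\nabla v|\le\frac12\rho_\delta|\nabla v|^2+Cv^2$, $\rho_\delta|W+\Delta\psi|\le C$ and $\rho_\delta|Gv|\le|\sigma^{-2}G|^2+v^2$. Monotone convergence gives $\|\sigma^{-1}\nabla v\|\le C(\|v\|+\|\sigma^{-2}G\|)\le CY$.

\medskip\noindent\textbf{Step 4: the bound on $Y$.} We rescale $v$ to match the weights of Lemma~\ref{lem:loc}. The function $\tilde v=\sigma^{-3/2}v$ satisfies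
\[
-\big(\tilde v_t-2\langle\nabla\psi,\nabla\tilde v\rangle\big)+\Delta\tilde v+W\tilde v=\sigma^{-3/2}G-\Delta\psi\,\tilde v+\tfrac32\sigma^{-1}\sigma'\tilde v .
\]
The right side has $L^2(Q)$ norm at most $\|\sigma^{-3/2}G\|+C\|\sigma^{-1/2}v\|\le CY$. Moreover $\sigma^{3/2}\tilde v=v$ and $\sigma^{1/2}\nabla\tilde v=\sigma^{-1}\nabla v$ have norm at most $CY$. Lemma~\ref{lem:loc} with $\varepsilon=-1$ and the whole right side as the $L^2$ source gives
\[
\|\sigma^{-\frac34\kappa}v\|_{L^2L^{p'}}=\|\sigma^{\frac32-\frac34\kappa}\tilde v\|_{L^2L^{p'}}\le CY .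
\]
In \eqref{eq:pairing}, H\"older's inequality bounds $\iint|vF_1|$ by $\|\sigma^{-\frac34\kappa}v\|_{L^2L^{p'}}\|\sigma^{\frac34\kappa}F_1\|_{L^2L^p}$, and the other two terms are handled by \eqref{eq:riesz}. Thus $Y^2\le CY\mathcal R$, and $Y\le C\mathcal R$.

\medskip\noindent\textbf{Step 5: the bound on $X$.} To apply Lemma~\ref{lem:loc} to $w$ we still need $\sigma^{1/2}\nabla w$. Use \eqref{eq:cacc} and \eqref{eq:caccterms} with $\chi=1$ and $Pw=F_1+F_2$, together with $\sigma|wF_2|\le F_2^2+\sigma^3w^2$ and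
\[
\iint\sigma|wF_1|\le\|\sigma^{\frac34\kappa}F_1\|_{L^2L^p}\|\sigma^{1-\frac34\kappa}w\|_{L^2L^{p'}}\le\mathcal RX .
\]
This gives $\|\sigma^{1/2}\nabla w\|^2\le C(Y^2+\mathcal R^2+\mathcal RX)$. The equation $Pw=F_1+F_2$ is that of Lemma~\ref{lem:loc} with $\varepsilon=1$ and sources $F_1$ and $F_2+\Delta\psi\,w$, where $\|\Delta\psi\,w\|\le CY$. Hence, with Step~4,
\[
X\le C\big(\mathcal R+(\mathcal RX)^{1/2}\big)\le\tfrac12X+C\mathcal R .
\]
Since $X<\infty$, $X\le C\mathcal R$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}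

By Section~\ref{sec:reductions} let $V$ be bounded with $\|V\|_{L^\infty L^q}\le M$, let $z_T\in H^1_0(\Omega)$, and let first $T\le1$.

\emph{Absorbing the potential.} By \eqref{eq:reflected} we may apply Theorem~\ref{thm:Lp} to $\tilde z\in\mathcal Z$ with $f_1=-\tilde V\tilde z\in L^2(Q)$, $f_2=0$, $w=e^\psi\tilde z$, so that $F_1=-\tilde Vw$. Let $X$ be as in the proof of that theorem. By \eqref{eq:holder}, by $(\frac32-\frac34\kappa)-\frac34\kappa=\frac32(1-\kappa)>0$ and by $\sigma\ge4s/T^2$,
\[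
\|\sigma^{\frac34\kappa}F_1\|_{L^2L^p}\le2M\|\sigma^{\frac34\kappa}w\|_{L^2L^{p'}}\le2M\Big(\frac{4s}{T^2}\Big)^{-\frac32(1-\kappa)}X .
\]
Choose
\[
s=K_0T+T^2(4C_*M)^{\frac2{3(1-\kappa)}} .
\]
Then $(4s/T^2)^{\frac32(1-\kappa)}\ge4C_*M$, so $C_*\|\sigma^{\frac34\kappa}F_1\|_{L^2L^p}\le\frac12X$. As $X<\infty$, Theorem~\ref{thm:Lp} gives
\[
\|\sigma^{3/2}e^\psi\tilde z\|\le C_*\|\sigma^{3/2}e^\psi\tilde z\|_{L^2(\omega_T)}.
\]

\emph{Removing the weight.} On $[T/4,3T/4]$ we have $t(T-t)\ge3T^2/16$, so $1\le\sigma\le\frac{16s}{3T^2}$ and $\sigma^3e^{2\psi}\ge e^{-2\Phi\sigma}\ge e^{-11\Phi s/T^2}$. Everywhere $\sigma^3e^{2\psi}\le\sigma^3e^{-2\sigma}\le C$. Since $\tilde z=z$ on $\Omega_1\supset\omega$,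
\[
\int_{T/4}^{3T/4}\|z(t)\|_{L^2(\Omega)}^2\,dt\le Ce^{Cs/T^2}\iint_{\omega_T}z^2,\qquad\frac s{T^2}=\frac{K_0}T+(4C_*M)^{\frac2{3(1-\kappa)}} .
\]
Integrating the inequality of Lemma~\ref{lem:energy} with $t_1=0$ over $t_2\in[T/4,3T/4]$, we obtain
\begin{equation}\label{eq:final}
\|z(0)\|_2^2\le\frac CT\exp\Big(C\Big(\frac1T+M^{\frac2{3(1-\kappa)}}+TM^{\frac1{1-\kappa}}\Big)\Big)\iint_{\omega_T}z^2\qquad(T\le1).
\end{equation}
The constant depends on $V$ only through $M$, so by Section~\ref{sec:reductions} inequality \eqref{eq:final} holds for every $V\in L^\infty(0,T;L^q(\Omega))$ of norm at most $M$ and every $z_T\in L^2(\Omega)$.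

\emph{The constant.} The term $TM^{1/(1-\kappa)}$ carries a higher power of $M$ than stated; it is removed by observing on a shorter interval. For arbitrary $T>0$ apply \eqref{eq:final} on $(0,T_1)$ with $T_1=\min\{T,1,M^{-\frac1{2(1-\kappa)}}\}$, the last entry being omitted if $M=0$. Then
\[
T_1M^{\frac1{1-\kappa}}\le M^{\frac1{2(1-\kappa)}},\qquad\frac1{T_1}\le1+\frac1T+M^{\frac1{2(1-\kappa)}},\qquad M^{\frac1{2(1-\kappa)}}\le1+M^{\frac2{3(1-\kappa)}},
\]
the last because $\frac12\le\frac23$; and $1/T_1\le e^{1/T_1}$. So \eqref{eq:obs} holds on $(0,T_1)$, hence on $(0,T)$, with the constant stated in Theorem~\ref{thm:main}. \qed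

\begin{thebibliography}{9}

\bibitem{source}
\emph{Control and stabilization properties for a singular heat equation with an inverse-square potential},
\texttt{https://www.math.u-bordeaux.fr/\~{}servedoza/Publis/Erv-SingularCarl.pdf}

\bibitem{GT}
Gilbarg and Trudinger, Theorem~8.8 (divergence form operators with Lipschitz leading and bounded lower-order coefficients).

\end{thebibliography}
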